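\title{The $C_p$ condition is sufficient for the weighted norm inequality between singular integrals and the maximal function}

\begin{abstract}
Let $1<p<\infty$. We prove that every weight $w$ on $\mathbb{R}^n$ satisfying the $C_p$ condition obeys $\|Tf\|_{L^p(w)}\le C\|Mf\|_{L^p(w)}$ for all convolution singular integrals $T$ with a standard kernel, where $M$ is the Hardy--Littlewood maximal operator. Together with the known necessity, $C_p$ characterizes this inequality. The constant is of order $\varepsilon^{-1}\log(e+C_w/\varepsilon)$ in the parameters of the $C_p$ condition, and on the line the power of $\varepsilon^{-1}$ cannot be lowered. After a reduction to sparse operators, the proof rests on one truncation estimate. Its error term is a small multiple of a sum of weighted tails; that sum satisfies the hypotheses of the same estimate and is therefore absorbed.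
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Setting}
Let $1<p<\infty$ and let $w\ge0$ be a locally integrable function on $\mathbb{R}^n$, called a weight. Cubes have sides parallel to the coordinate planes; $\ell(Q)$ is the side length of $Q$, $\lambda Q$ is the concentric cube of side $\lambda\ell(Q)$, and $|E|$ is Lebesgue measure. For $f\ge0$ we write $f(E)=\int_E f$ and $\langle f\rangle_Q=f(Q)/|Q|$; in particular $w(E)=\int_E w$. The Hardy--Littlewood maximal operator is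
\[
Mf(x)=\sup_{Q\ni x}\frac1{|Q|}\int_Q|f| .
\]
It does not matter which boundary points a cube contains, since every cube lies in slightly larger open cubes with nearly the same average.

A singular integral is an operator $Tf=K*f$, where $K$ is a tempered distribution that agrees off the origin with a function, also written $K$, and
\begin{itemize}
\item[(i)] $\|\widehat K\|_\infty\le C$,
\item[(ii)] $|K(x)|\le C|x|^{-n}$,
\item[(iii)] $|K(x)-K(x-y)|\le C|y|\,|x|^{-n-1}$ for $|y|\le|x|/2$.
\end{itemize}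
We ask for which weights
\begin{equation}\label{eq:main}
\int_{\mathbb{R}^n}|Tf|^p\,w\le C\int_{\mathbb{R}^n}(Mf)^p\,w
\end{equation}
holds for all bounded $f$ with compact support, with $C$ independent of $f$.

The simplest example shows what \eqref{eq:main} demands. For the Hilbert transform $Hf(x)=\frac1\pi\,\mathrm{p.v.}\int f(y)(x-y)^{-1}dy$ and $f=\chi_{[0,1]}$ we have $\pi Hf(x)=\log|x|-\log|x-1|$, so that
\begin{equation}\label{eq:hilbert}
\pi|Hf(x)|=\log\frac{1-x}{x}\ge\log\frac1{2x}\qquad\Big(0<x<\frac12\Big),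
\end{equation}
while $Mf\le1$. Thus $Hf$ is much larger than $Mf$, but only on small sets, and \eqref{eq:main} can hold only if $w$ gives small sets little mass: it forces $w((0,t))\le C\big(\log\frac1{2t}\big)^{-p}\int(M\chi_{[0,1]})^pw$ for $t<\frac12$. The quantity to which $w((0,t))$ is compared here is not $w([0,1])$ but the \emph{tail}
\[
W_p(Q)=\int_{\mathbb{R}^n}(M\chi_Q)^p\,w
\]
of $Q=[0,1]$. If $d=\operatorname{dist}_\infty(x,Q)$ is the distance in the norm $|x|_\infty=\max_i|x_i|$, then
\begin{equation}\label{eq:tail}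
\Big(\frac{\ell(Q)}{\ell(Q)+d}\Big)^n\le M\chi_Q(x)\le\Big(\frac{\ell(Q)}{\max(\ell(Q),d)}\Big)^n ,
\end{equation}
because some cube of side $\ell(Q)+d$ contains both $x$ and $Q$, and every cube that contains $x$ and meets $Q$ has side at least $d$. So $W_p(Q)$ counts the mass of $w$ on $Q$ in full and the mass at distance $2^j\ell(Q)$ with a discount $2^{-jnp}$.

\begin{definition}
A weight $w$ satisfies the \emph{$C_p$ condition}, $w\in C_p$, if there are positive constants $C_w,\varepsilon$ such that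
\begin{equation}\label{eq:Cp}
w(E)\le C_w\Big(\frac{|E|}{|Q|}\Big)^{\varepsilon}W_p(Q)
\end{equation}
for every cube $Q$ and every measurable $E\subset Q$.
\end{definition}

Since $|E|\le|Q|$, we may decrease $\varepsilon$ and increase $C_w$, and we always assume $\varepsilon\le1\le C_w$. The class $A_\infty$ is defined by \eqref{eq:Cp} with $w(Q)$ in place of $W_p(Q)$. As $\chi_Q\le M\chi_Q\le1$, we have $w(Q)\le W_q(Q)\le W_p(Q)$ for $q>p$, hence $A_\infty\subset C_q\subset C_p$.

\begin{example}\label{ex:monotone}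
Every nondecreasing weight on $\mathbb{R}$ satisfies \eqref{eq:Cp} with $\varepsilon=1$ and $C_w=2^p$. Indeed, let $Q$ have right endpoint $b$. Then $M\chi_Q\ge\frac12$ on $(b,b+|Q|)$, where $w\ge w(b)$, so $W_p(Q)\ge2^{-p}|Q|\,w(b)$, while $w(E)\le|E|\,w(b)$ for $E\subset Q$. The weight $w=\chi_{[0,\infty)}$ is not in $A_\infty$: for $Q=[-1,t]$ and $E=[0,t]$ we have $w(E)=w(Q)>0$ and $|E|/|Q|\to0$ as $t\to0$.
\end{example}

Three facts are known. Inequality \eqref{eq:main} holds for every $T$ as above if $w\in A_\infty$ (Coifman--Fefferman). If \eqref{eq:main} holds for each of the Riesz transforms, then $w\in C_p$; for $n=1$ and the Hilbert transform this is due to Muckenhoupt. If $w\in C_q$ for some $q>p$, then \eqref{eq:main} holds for all $T$ with (i)--(iii). The question left open in \cite{norm} is the endpoint: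

\medskip
\noindent\emph{Does $w\in C_p$ imply \eqref{eq:main} for all singular integrals whose kernel satisfies \textup{(i)--(iii)}?}
\medskip

For $f=\chi_Q$ the right side of \eqref{eq:main} is exactly $W_p(Q)$, which suggests the answer yes. For general $f$ one must add up tails of many cubes, and the obvious way of doing so loses a logarithm precisely at the exponent $p$ (Example~\ref{ex:chain}); this is the difficulty.

\subsection{Results}
The answer is yes. The main estimate concerns positive model operators. For $0<\eta<1$, a family $\mathcal S$ of cubes is \emph{$\eta$-sparse} if there are pairwise disjoint measurable sets $E_Q\subset Q$ $(Q\in\mathcal S)$ with $|E_Q|\ge\eta|Q|$. Such a family is countable. The associated sparse operator is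
\[
A_{\mathcal S}f=\sum_{Q\in\mathcal S}\langle f\rangle_Q\,\chi_Q\qquad(f\ge0).
\]

\begin{theorem}\label{thm:sparse}
Let $1<p<\infty$, $w\in C_p$ and $0<\eta<1$. For every $\eta$-sparse family $\mathcal S$ and every bounded $f\ge0$ with compact support,
\[
\|A_{\mathcal S}f\|_{L^p(w)}\le C(n,p,\eta)\,\frac1\varepsilon\log\Big(e+\frac{C_w}\varepsilon\Big)\,\|Mf\|_{L^p(w)} .
\]
\end{theorem}

\begin{theorem}\label{thm:T}
Let $1<p<\infty$ and $w\in C_p$. For every $T$ with kernel satisfying \textup{(i)--(iii)} and every bounded $f$ with compact support,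
\[
\|Tf\|_{L^p(w)}\le C(n,p,T)\,\frac1\varepsilon\log\Big(e+\frac{C_w}\varepsilon\Big)\,\|Mf\|_{L^p(w)} .
\]
In particular \eqref{eq:main} holds.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For $1<p<\infty$ the following are equivalent:
\begin{itemize}
\item[(a)] $w\in C_p$;
\item[(b)] for every $0<\eta<1$, $\|A_{\mathcal S}f\|_{L^p(w)}\le C_\eta\|Mf\|_{L^p(w)}$ for all $\eta$-sparse $\mathcal S$ and all bounded compactly supported $f\ge0$;
\item[(c)] \eqref{eq:main} holds for all $T$ with \textup{(i)--(iii)};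
\item[(d)] \eqref{eq:main} holds for each Riesz transform (the Hilbert transform if $n=1$).
\end{itemize}
Moreover, for $n=1$ the factor $\varepsilon^{-1}$ in Theorem~\ref{thm:T} cannot be replaced by $\varepsilon^{-\theta}$ with $\theta<1$.
\end{theorem}

The implication (d)$\Rightarrow$(a) is the known necessity and is quoted. Everything else is proved below from textbook facts. We abbreviate
\[
L_w=\frac1\varepsilon\log\Big(e+\frac{C_w}\varepsilon\Big)\ \ge\ \frac1\varepsilon\ \ge\ 1 .
\]

\section{Dyadic lattices and exponential decay}\label{sec:dyadic}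

For $\alpha\in\{0,\frac13\}^n$ let
\[
\mathcal D^\alpha=\big\{2^{-m}\big([0,1)^n+k+(-1)^m\alpha\big):\ m\in\mathbb Z,\ k\in\mathbb Z^n\big\}.
\]
A \emph{lattice} is one of these $2^n$ families. In all of them the side lengths are the powers of $2$.

\begin{lemma}\label{lem:lattice}
\begin{itemize}
\item[(a)] If $P,Q$ belong to the same lattice, meet, and $\ell(P)\le\ell(Q)$, then $P\subset Q$.
\item[(b)] Every cube $P$ is contained in some $Q\in\bigcup_\alpha\mathcal D^\alpha$ with $3\ell(P)<\ell(Q)\le6\ell(P)$.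
\end{itemize}
\end{lemma}

\begin{proof}
Both statements reduce to one coordinate. (a) For $\alpha=0$ this is the usual dyadic grid. For $\alpha=\frac13$ and $\sigma=(-1)^m$ we have $2^{-m}(k+\frac\sigma3)=2^{-m-1}(2k+\sigma-\frac\sigma3)$, so each endpoint of generation $m$ is an endpoint of generation $m+1$, and each interval is the union of two intervals of the next generation. (b) Choose $m$ with $3\ell(P)<2^{-m}\le6\ell(P)$. An endpoint of generation $m$ for $\alpha=0$ and one for $\alpha=\frac13$ are at distance at least $2^{-m}/3$. A side of $P$ is shorter than this, so it contains no generation-$m$ endpoint of one of the two grids and lies in an interval of that grid. Choose $\alpha_i$ accordingly in each coordinate.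
\end{proof}

Condition \eqref{eq:Cp} is useful for functions whose level sets shrink exponentially. Dyadic sums have this property as soon as their mean is bounded uniformly on all cubes of the sum.

\begin{lemma}\label{lem:decay}
Let $\mathcal C$ be a family of cubes of a lattice, with side lengths bounded below by a positive number. Let $c_Q\ge0$ $(Q\in\mathcal C)$ and $\tau>0$, and for $Q_0\in\mathcal C$ put $h_{Q_0}=\sum_{Q\in\mathcal C,\,Q\subset Q_0}c_Q\chi_Q$. If $\int h_{Q_0}\le\tau|Q_0|$ for all $Q_0\in\mathcal C$, then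
\[
|\{h_{Q_0}>t\tau\}|\le2\cdot2^{-t/2}|Q_0|\qquad(Q_0\in\mathcal C,\ t>0).
\]
\end{lemma}

\begin{proof}
We show $|\{h_{Q_0}>2m\tau\}|\le2^{-m}|Q_0|$ for all $Q_0\in\mathcal C$ by induction on $m=0,1,\dots$; the lemma follows with $m=\lfloor t/2\rfloor$. The case $m=0$ holds because $h_{Q_0}$ vanishes off $Q_0$. Let $m\ge1$. For $Q'\in\mathcal C$ with $Q'\subset Q_0$ let $s(Q')$ be the sum of $c_Q$ over $Q\in\mathcal C$ with $Q'\subset Q\subset Q_0$, and let $\{Q'_i\}$ be the maximal cubes with $s(Q')>2\tau$. On $Q'_i$ we have $h_{Q_0}\ge s(Q_i')>2\tau$. Conversely, only finitely many cubes $Q\in\mathcal C$ satisfy $x\in Q\subset Q_0$, and $h_{Q_0}(x)=s(Q')$ for the smallest of them. So $\{h_{Q_0}>2\tau\}=\bigcup_iQ'_i$, and Chebyshev's inequality gives $\sum_i|Q_i'|\le\frac12|Q_0|$. By maximality, the cubes $Q$ with $Q'_i\subsetneq Q\subset Q_0$ contribute at most $2\tau$, so $h_{Q_0}\le2\tau+h_{Q'_i}$ on $Q_i'$. Therefore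
\[
|\{h_{Q_0}>2m\tau\}|\le\sum_i|\{h_{Q_i'}>2(m-1)\tau\}|\le2^{-(m-1)}\sum_i|Q'_i|\le2^{-m}|Q_0|.\qedhere
\]
\end{proof}

\section{A model case, an obstruction, and the plan}\label{sec:model}

\begin{example}[One cube]\label{ex:one}
Let $f=\chi_{Q_0}$ with $Q_0$ in a lattice, and let $\mathcal S\ni Q_0$ be a finite $\eta$-sparse family of subcubes of $Q_0$ from that lattice. Then $h=A_{\mathcal S}f=\sum_{Q\in\mathcal S}\chi_Q$, and $\sum_{Q\subset Q'}|Q|\le\eta^{-1}\sum_{Q\subset Q'}|E_Q|\le\eta^{-1}|Q'|$ for $Q'\in\mathcal S$. Lemma~\ref{lem:decay} with $\tau=1/\eta$ gives $|\{h>t\}|\le2\cdot2^{-\eta t/2}|Q_0|$. Cut $h$ at height $L$. Below $L$ use only $w(\{h>t\})\le w(Q_0)$; above $L$ use \eqref{eq:Cp} and $2^{-\eta\varepsilon t/2}\le2^{-\eta\varepsilon L/4}2^{-\eta\varepsilon t/4}$: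
\begin{align*}
\int h^pw=\int_0^\infty pt^{p-1}w(\{h>t\})\,dt
&\le L^pw(Q_0)+2C_wW_p(Q_0)\int_L^\infty pt^{p-1}2^{-\eta\varepsilon t/2}dt\\
&\le L^pw(Q_0)+C(p,\eta)\,C_w\,\varepsilon^{-p}\,2^{-\eta\varepsilon L/4}\,W_p(Q_0).
\end{align*}
The coefficient of the tail $W_p(Q_0)$ is exponentially small in $\varepsilon L$, and it is at most $1$ for $L=\kappa L_w$ with $\kappa=\kappa(p,\eta)$ large. Since $w(Q_0)\le W_p(Q_0)=\int(Mf)^pw$, this is Theorem~\ref{thm:sparse} for this $f$ and $\mathcal S$.
\end{example}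

For general $f$ one groups the cubes of $\mathcal S$ under the maximal dyadic cubes $F$ on which the average of $f$ exceeds a given level, and repeats Example~\ref{ex:one} on each $F$. The main terms add up to $L^p\int(Mf)^pw$. The error is a small multiple of $\sum_F\langle f\rangle_F^pW_p(F)$, and this sum can be infinite.

\begin{example}[A chain]\label{ex:chain}
Let $n=1$ and $f=\chi_{[0,1)}$, so $Mf(x)=1/x$ for $x\ge1$. For $j\ge1$ the maximal interval of $\mathcal D^0$ with $\langle f\rangle_F>4^{-j}$ is $F_j=[0,2^{2j-1})$. If $|F_j|\le x$, then $\langle f\rangle_{F_j}M\chi_{F_j}(x)=|F_j|^{-1}\cdot|F_j|/x=Mf(x)$: seen from far away, each $F_j$ is a full copy of $f$. There are at least $\frac12(\log_2x-1)$ such $j$, so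
\[
\sum_j\langle f\rangle_{F_j}^p\big(M\chi_{F_j}(x)\big)^p\ge\tfrac12(\log_2x-1)\,(Mf(x))^p\qquad(x\ge1).
\]
The loss occurs at all large $x$, not on a small set, so \eqref{eq:Cp} cannot repair it. Let $x_0=e^{2/(p-1)}$ and $w=x^{p-1}(\log x)^{-2}\chi_{[x_0,\infty)}$. This weight is nondecreasing, hence in $C_p$ by Example~\ref{ex:monotone}, and $\int(Mf)^pw=\int_{x_0}^\infty\frac{dx}{x\log^2x}<\infty$, whereas $\sum_j\langle f\rangle^p_{F_j}W_p(F_j)=\infty$. With tails of exponent $q>p$ there is no loss: $\sum_j|F_j|^{-p}\min(1,|F_j|/x)^q\le Cx^{-p}$, the terms decaying geometrically on both sides of $|F_j|\approx x$.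

On the other hand the chain is harmless. For $\mathcal S=\{F_j\}$ and $x\ge1$, $A_{\mathcal S}f(x)=\sum_{|F_j|>x}|F_j|^{-1}\le\frac43Mf(x)$, and the weight need not be used at all.
\end{example}

The first lesson is that cubes which merely surround a smaller cube carrying most of the mass must be estimated pointwise, and \eqref{eq:Cp} must be applied only to the remaining cubes $R$. These will satisfy $\sum_{R\subset Q}f(R)^p\le Cf(Q)^p$, which says that the same mass is not counted many times from far away. Even then, the sum of tails is not bounded pointwise.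

\begin{example}[Disjoint cubes]\label{ex:disjoint}
Let $f=\chi_{[0,1)}$ and $R_j=[2^{-j},2^{-j+1})$, $j\ge1$. For $0<x<2^{-J}$ and $j\le J$ the interval $[0,2^{-j+1})$ gives $M\chi_{R_j}(x)\ge\frac12$, so $\sum_j\langle f\rangle_{R_j}^p(M\chi_{R_j}(x))^p\ge2^{-p}J$, while $Mf\le1$.
\end{example}

Here the loss is again logarithmic, but it lives on an exponentially small set, as for $h$ in Example~\ref{ex:one}. The second lesson is that the sum of tails should itself be treated as a dyadic sum and cut at height $L$. This produces a new error, which is a small multiple of a sum of tails of the same kind. The plan is therefore a loop. Let $I=\int(Mf)^pw$, and let $V_N$ be the supremum of $\sum_R\langle f\rangle_R^pW_p(R)$ over a class of \emph{admissible} families of cubes of side at least $2^{-N}$.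
\begin{itemize}
\item Proposition~\ref{prop:key} bounds suitable dyadic sums by $L^{p/r}I$ plus a small multiple of $V_N$; here $r=1$ for sparse operators and $r=p$ for sums of tails.
\item Proposition~\ref{prop:tails} shows that the sum of tails of an admissible family is a suitable dyadic sum with $r=p$. Hence $V_N\le CLI+\frac12V_N$.
\item Lemma~\ref{lem:finite} gives $V_N<\infty$, so $V_N\le2CLI$ uniformly in $N$, and the case $r=1$ yields Theorem~\ref{thm:sparse}.
\end{itemize}

\emph{Standing assumptions for Sections \ref{sec:principal}--\ref{sec:proof1}.} The function $f\ge0$ is bounded, has compact support and is not zero a.e., and $I=\int(Mf)^pw<\infty$; otherwise Theorem~\ref{thm:sparse} is trivial. If $\operatorname{supp}f\subset\{|y|_\infty\le\rho\}$, the cube centered at $0$ of side $2\max(\rho,|x|_\infty)$ shows $Mf(x)\ge c_f(1+|x|)^{-n}$, so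
\begin{equation}\label{eq:growth}
\int(1+|x|)^{-np}\,w\,dx<\infty .
\end{equation}
The letters $C,c$ denote positive constants that depend only on $n,p$, and on $\Lambda$ or $\eta$ where these occur, never on $f,w,N,L$.

\section{Principal cubes and dominant children}\label{sec:principal}

Fix a lattice $\mathcal D$ and put $a=2^{n+1}\ge4$. For $k\in\mathbb Z$ let $\mathcal F_k$ be the set of maximal cubes $Q\in\mathcal D$ with $\langle f\rangle_Q>a^k$. They exist because $\langle f\rangle_Q\le\|f\|_1/|Q|$, they are pairwise disjoint, and $\mathcal F_k=\emptyset$ if $a^k\ge\|f\|_\infty$. The elements of $\mathcal F=\bigcup_k\mathcal F_k$ are the \emph{principal cubes}. The dyadic parent of $F\in\mathcal F_k$ has average at most $a^k$, so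
\begin{equation}\label{eq:P1}
a^k<\langle f\rangle_F\le2^na^k<a^{k+1}\qquad(F\in\mathcal F_k).
\end{equation}
Hence each $F\in\mathcal F$ has a unique \emph{level} $k=k(F)$, and each $F'\in\mathcal F_{k+1}$ lies strictly inside a unique $F\in\mathcal F_k$. We then call $F'$ a \emph{child} of $F$. The principal cubes contained in $F$ are $F$, its children, their children, and so on.

For $Q\in\mathcal D$ let $\sigma(Q)$ be the supremum of $\langle f\rangle_{Q'}$ over $Q'\in\mathcal D$, $Q'\supset Q$. Then $Q$ lies in a cube of $\mathcal F_j$ if and only if $\sigma(Q)>a^j$. If $\sigma(Q)>0$, let $k$ be defined by $a^k<\sigma(Q)\le a^{k+1}$ and let $\pi(Q)$ be the cube of $\mathcal F_k$ containing $Q$; it is the smallest principal cube containing $Q$. For $F\in\mathcal F_k$,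
\begin{equation}\label{eq:P2}
\pi(Q)=F\iff Q\subset F\text{ and $Q$ lies in no child of }F;\qquad\text{in that case }\langle f\rangle_Q\le a^{k+1}.
\end{equation}
The principal cubes containing a point $x$ have distinct levels, all with $a^{k(F)}<Mf(x)$. Summing a geometric series of ratio $a^{-r}\le\frac14$,
\begin{equation}\label{eq:P3}
\sum_{F\in\mathcal F,\ F\ni x}a^{k(F)r}\le2\,(Mf(x))^r\qquad(r\ge1).
\end{equation}

The cubes with $\pi(Q)=F$ have averages at most $a^{k+1}$, but possibly much smaller. Since the tail of a cube $R$ has to be weighted by its own average, we sort them by size. For $F\in\mathcal F_k$ and $s=0,1,2,\dots$ let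
\[
\mathcal C_{F,s}=\big\{Q\in\mathcal D:\ \pi(Q)=F,\ \ 2^{-s-1}a^{k+1}<\langle f\rangle_Q\le2^{-s}a^{k+1}\big\}.
\]
By \eqref{eq:P2}, every $Q\in\mathcal D$ with $f(Q)>0$ lies in exactly one class $\mathcal C_{F,s}$.

We now isolate the phenomenon of Example~\ref{ex:chain}. Call $F\in\mathcal F$ \emph{dominated} if it has a child $F^*$ with $f(F^*)>\frac12f(F)$; this \emph{dominant child} is unique because children are disjoint. Put
\[
g(F)=f(F\setminus F^*)\ \text{ if $F$ is dominated},\qquad g(F)=f(F)\ \text{ otherwise}.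
\]
In Example~\ref{ex:chain} each $F_j$ with $j\ge2$ is dominated, $f(F_j)=1$ and $g(F_j)=0$, so the next lemma fails with $f(F)$ in place of $g(F)$.

\begin{lemma}\label{lem:mass}
Let $c_p=\min(1-2^{1-p},\,p-1)>0$. For every $F_1\in\mathcal F$,
\[
\sum_{F\in\mathcal F,\ F\subset F_1}g(F)^p\le c_p^{-1}f(F_1)^p .
\]
\end{lemma}

\begin{proof}
The point is that $t\mapsto t^p$ is strictly superadditive for $p>1$: whenever mass is split, the sum of $p$-th powers drops. We claim that for every $F\in\mathcal F$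
\begin{equation}\label{eq:drop}
f(F)^p-\sum_{F'\text{ child of }F}f(F')^p\ge c_p\,g(F)^p .
\end{equation}
If $F$ is not dominated, then $\sum f(F')^p\le(\frac12f(F))^{p-1}\sum f(F')\le2^{1-p}f(F)^p$. If $F$ is dominated, let $u=f(F^*)$ and $v=f(F)-u=g(F)<u$. The other children are disjoint subsets of $F\setminus F^*$, so they contribute at most $v^p$, and by convexity $(u+v)^p-u^p-v^p\ge pu^{p-1}v-v^p\ge(p-1)v^p$.

Let $S_j=\sum f(F)^p$ over $F\in\mathcal F_j$, $F\subset F_1$, for $j\ge k(F_1)$. By disjointness $S_j\le f(F_1)^p<\infty$, and $S_j=0$ for large $j$. Summing \eqref{eq:drop} over the cubes of level $j$ gives $S_j-S_{j+1}$ on the left, and the sum over $j$ telescopes to $f(F_1)^p$.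
\end{proof}

\section{Admissible families}\label{sec:admissible}

Put $\Lambda_0=1+c_p^{-1}$.

\begin{definition}
A family $\mathcal G$ of cubes of a lattice $\mathcal D$, with $f(R)>0$ for all $R\in\mathcal G$, is \emph{admissible} if
\begin{itemize}
\item[(A1)] $\sum_{R\in\mathcal G,\,R\subset Q}f(R)^p\le\Lambda_0f(Q)^p$ for all $Q\in\mathcal D$;
\item[(A2)] for each $j\in\mathbb Z$, the cubes $R\in\mathcal G$ with $2^j<\langle f\rangle_R\le2^{j+1}$ are pairwise disjoint.
\end{itemize}
Let $V(\mathcal G)=\sum_{R\in\mathcal G}\langle f\rangle_R^p\,W_p(R)$. For an integer $N$, let $V_N$ be the supremum of $V(\mathcal G)$ over all lattices and all admissible families in them whose cubes have side at least $2^{-N}$.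
\end{definition}

Condition (A1) controls the tails far from the cubes and excludes Example~\ref{ex:chain}. Condition (A2) controls them near the cubes. It cannot be dropped: for $n=1$ and $f=\chi_{[0,1)}$, the family of all dyadic subintervals of $[0,1)$ of length at least $2^{-N}$ satisfies (A1), since $\sum_{R\subset Q}|R|^p\le|Q|^p\sum_{i\ge0}2^{i(1-p)}\le c_p^{-1}|Q|^p$, but its $V$ is at least $(N+1)\,w([0,1))$. The supremum runs over all lattices because the loop changes lattice in Section~\ref{sec:tails}. For the same reason we need (A1) for sets that are not lattice cubes: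
\begin{equation}\label{eq:A1prime}
\text{if $\mathcal G'\subset\mathcal G$ has bounded union $U$, then }\sum_{R\in\mathcal G'}f(R)^p\le\Lambda_0f(U)^p .
\end{equation}
Indeed, the maximal cubes $Q_i$ of $\mathcal G'$ are disjoint with union $U$, and (A1) bounds the sum by $\Lambda_0\sum_if(Q_i)^p\le\Lambda_0f(U)^p$.

The absorption at the end of the loop requires a finite quantity. The bound below depends on $N$, $f$ and $w$, and only its finiteness is used.

\begin{lemma}\label{lem:finite}
$V_N<\infty$ for every $N$.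
\end{lemma}

\begin{proof}
Let $f(R)>0$, $\ell(R)\ge2^{-N}$ and $d=\operatorname{dist}_\infty(x,R)$. By \eqref{eq:tail}, $|R|^{-1}M\chi_R(x)\le\max(\ell(R),d)^{-n}\le2^n(d+\ell(R))^{-n}$. The cube $R$ contains a point $y$ of $\operatorname{supp}f\subset\{|y|_\infty\le\rho\}$, so $d+\ell(R)\ge\max(2^{-N},|x-y|_\infty)\ge\max(2^{-N},|x|_\infty-\rho)\ge c_{N,f}(1+|x|)$. Hence
\[
V(\mathcal G)=\sum_{R\in\mathcal G}f(R)^p\int\big(|R|^{-1}M\chi_R\big)^pw\le C_{N,f}\sum_{R\in\mathcal G}f(R)^p\int(1+|x|)^{-np}w .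
\]
By \eqref{eq:A1prime} for finite subfamilies, $\sum_{R\in\mathcal G}f(R)^p\le\Lambda_0\|f\|_1^p$. Now use \eqref{eq:growth}.
\end{proof}

The next lemma supplies the admissible families that arise as error terms.

\begin{lemma}\label{lem:produce}
Fix a lattice $\mathcal D$ and $s\ge0$. For each $F\in\mathcal F$ let $\mathcal R_{F,s}\subset\mathcal C_{F,s}$ be a family of pairwise disjoint cubes, all disjoint from $F^*$ if $F$ is dominated. Then $\mathcal G_s=\bigcup_F\mathcal R_{F,s}$ is admissible.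
\end{lemma}

\begin{proof}
(A2). If $R\in\mathcal R_{F,s}$, $F\in\mathcal F_k$ and $2^j<\langle f\rangle_R\le2^{j+1}$, then $2^j<2^{-s}a^{k+1}$ and $2^{-s-1}a^{k+1}<2^{j+1}$, that is, $2^{j+s}<a^{k+1}<2^{j+s+2}$. As $a\ge4$, this determines $k$. For fixed $k$ the cubes of $\bigcup_{F\in\mathcal F_k}\mathcal R_{F,s}$ are disjoint, because the cubes $F\in\mathcal F_k$ are.

(A1). If $f(Q)=0$, no cube of $\mathcal G_s$ lies in $Q$. Let $f(Q)>0$, $F_0=\pi(Q)$, $k_0=k(F_0)$, and let $R\subset Q$ with $R\in\mathcal R_{F,s}$, so that $F=\pi(R)$. Since $\sigma(R)\ge\sigma(Q)$, we have $k(F)\ge k_0$. If $k(F)=k_0$, then $F=F_0$, as both contain $R$; these $R$ are disjoint subsets of $Q$ and contribute at most $f(Q)^p$. If $k(F)>k_0$, then $F$ lies in some $F_1\in\mathcal F_{k_0+1}$. This $F_1$ meets $Q$ and does not contain $Q$, because $\pi(Q)=F_0$; so $F_1\subset Q$. The cubes of $\mathcal R_{F,s}$ are disjoint and lie in $F$, off $F^*$ if $F$ is dominated, so $\sum_{R\in\mathcal R_{F,s}}f(R)^p\le g(F)^p$. By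 Lemma~\ref{lem:mass}, the cubes $R$ with $k(F)>k_0$ contribute at most
\[
\sum_{F_1\in\mathcal F_{k_0+1},\,F_1\subset Q}\ \sum_{F\subset F_1}g(F)^p\le c_p^{-1}\sum_{F_1\subset Q}f(F_1)^p\le c_p^{-1}f(Q)^p.\qedhere
\]
\end{proof}

\section{The truncation estimate}\label{sec:key}

The following proposition is the general form of Example~\ref{ex:one}, and it is the only place where $C_p$ is used.

\begin{proposition}\label{prop:key}
Let $\mathcal D$ be a lattice, $r\in\{1,p\}$, $\Lambda\ge1$, $N$ an integer, and let $c_Q\ge0$ $(Q\in\mathcal D)$ satisfy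
\begin{itemize}
\item[(K1)] $c_Q\le\Lambda\langle f\rangle_Q^r$;
\item[(K2)] $\displaystyle\sum_{Q\in\mathcal C_{F,s},\,Q\subset Q_0}c_Q|Q|\le\Lambda\,2^{-s}a^{kr}|Q_0|$ for all $F\in\mathcal F_k$, $s\ge0$ and $Q_0\in\mathcal C_{F,s}$;
\item[(K3)] $c_Q=0$ if $\ell(Q)<2^{-N}$.
\end{itemize}
Then for all $L\ge1/\varepsilon$, with $C,c$ depending only on $n,p,\Lambda$,
\[
\int\Big(\sum_Qc_Q\chi_Q\Big)^{p/r}w\le CL^{p/r}\int(Mf)^pw+C\,C_w\,\varepsilon^{-2p}\,2^{-c\varepsilon L}\,V_N .
\]
\end{proposition}

On $\mathcal C_{F,s}$ the size of $\langle f\rangle_Q^r$ is $2^{-sr}a^{kr}$, yet (K2) asks only for the gain $2^{-s}$. For $r=p$ this is all that Section~\ref{sec:tails} provides, and it costs a factor $2^{s(p-1)}$ in the error. The remedy is to cut the class $s$ at $L2^{s/2}$ times its mean $2^{-s}a^{kr}$: the cutting heights $L2^{-s/2}a^{kr}$ are still summable in $s$, and the excess lives on a set whose relative measure is doubly exponentially small in $s$.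

\begin{proof}
Put $h=\sum_Qc_Q\chi_Q$ and $q=p/r\in\{1,p\}$. By (K1), $c_Q>0$ implies $f(Q)>0$, so each cube that matters lies in exactly one $\mathcal C_{F,s}$.

\emph{Step 1: cubes around a dominant child are estimated pointwise.} Let $F\in\mathcal F_k$ be dominated. By \eqref{eq:P2}, a cube with $\pi(Q)=F$ is not contained in $F^*$, so either $Q\supsetneq F^*$ or $Q\cap F^*=\emptyset$. Fix $x$. The cubes $Q\ni x$ with $\pi(Q)=F$ and $Q\supsetneq F^*$ form a chain $Q_0\subsetneq Q_1\subsetneq\cdots$ inside $F$, and $f(Q_i)\le f(F)\le2f(F^*)\le2f(Q_0)$, $|Q_i|\ge2^{ni}|Q_0|$. Thus $\langle f\rangle_{Q_i}\le2^{1-ni}\langle f\rangle_{Q_0}\le2^{1-ni}a^{k+1}$, and by (K1) the chain contributes at most $\Lambda2^ra^{(k+1)r}\sum_i2^{-nir}\le Ca^{kr}$, and nothing if $x\notin F$.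

Let $\mathcal C^0_{F,s}$ be the set of $Q\in\mathcal C_{F,s}$ with $c_Q>0$ and, if $F$ is dominated, $Q\cap F^*=\emptyset$. Put $B_{F,s}=\sum_{Q\in\mathcal C^0_{F,s}}c_Q\chi_Q$ and let $\mathcal R_{F,s}$ be the set of maximal cubes of $\mathcal C^0_{F,s}$. We have shown
\begin{equation}\label{eq:split}
h\le\sum_{F\in\mathcal F}\Big(Ca^{k(F)r}\chi_F+\sum_{s\ge0}B_{F,s}\Big).
\end{equation}

\emph{Step 2: truncation.} For $F\in\mathcal F_k$ define the normalized excess
\[
e_{F,s}=\big(2^sa^{-kr}B_{F,s}-L2^{s/2}\big)_+,\qquad u_F=\sum_{s\ge0}2^{-s}e_{F,s}.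
\]
Then $B_{F,s}\le a^{kr}(L2^{-s/2}\chi_F+2^{-s}e_{F,s})$, and $\sum_s2^{-s/2}\le4$ gives $\sum_sB_{F,s}\le4La^{kr}\chi_F+a^{kr}u_F$. Insert this in \eqref{eq:split}, bound $u_F(x)$ by $1$ where $u_F(x)\le1$, and use \eqref{eq:P3} and $L\ge1$:
\begin{equation}\label{eq:trunc}
h(x)\le CL\,(Mf(x))^r+\sum_{F\ni x,\ u_F(x)>1}a^{k(F)r}u_F(x).
\end{equation}

\emph{Step 3: separating the levels.} The last sum must be raised to the power $q$ and split into its terms without a loss from the number of levels. This is possible at the price of squaring $u_F$, which costs little because all moments of the excess are under control. Let $H$ be the supremum of $a^{k(F)r}u_F(x)^2$ over $F\ni x$ with $u_F(x)>1$, with $H=0$ if there is no such $F$. For these $F$ we have $a^{k(F)r}\le H$ and $a^{k(F)r}u_F(x)\le H^{1/2}a^{k(F)r/2}$. The levels are distinct, so the sum in \eqref{eq:trunc} is at most $H^{1/2}\sum_{k:\,a^{kr}\le H}a^{kr/2}\le H(1-a^{-r/2})^{-1}\le2H$; this is trivial if $H=\infty$. Since $rq=p$, $H^q\le\sum_Fa^{k(F)p}u_F(x)^{2q}$.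 Jensen's inequality for the probability weights $2^{-s-1}$ gives $u_F^{2q}\le2^{2q}\sum_s2^{-s-1}e_{F,s}^{2q}$. Altogether,
\begin{equation}\label{eq:levels}
h^q\le CL^q(Mf)^p+C\sum_{s\ge0}2^{-s}\sum_{F\in\mathcal F}a^{k(F)p}\,e_{F,s}^{2q}.
\end{equation}

\emph{Step 4: the $C_p$ condition on the cubes $R\in\mathcal R_{F,s}$.} The function $e_{F,s}$ vanishes off the disjoint cubes of $\mathcal R_{F,s}$. Fix one of them, $R$. By maximality, only cubes $Q\subset R$ contribute to $B_{F,s}$ on $R$. By (K2) and (K3), Lemma~\ref{lem:decay} applies to $\mathcal C^0_{F,s}$ with $\tau=\Lambda2^{-s}a^{kr}$. Since $e_{F,s}>t$ means $B_{F,s}>\tau(t+L2^{s/2})/\Lambda$, we get, with $c_0=1/(2\Lambda)$,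
\[
|\{x\in R:\ e_{F,s}(x)>t\}|\le2\cdot2^{-c_0(t+L2^{s/2})}|R|\qquad(t>0).
\]
By \eqref{eq:Cp}, $2^\varepsilon\le2$, and $\int_0^\infty2qt^{2q-1}2^{-c_0\varepsilon t}dt=\Gamma(2q+1)(c_0\varepsilon\log2)^{-2q}\le C\varepsilon^{-2p}$,
\[
\int_Re_{F,s}^{2q}\,w\le2C_wW_p(R)\int_0^\infty2qt^{2q-1}2^{-c_0\varepsilon(t+L2^{s/2})}dt\le C\,C_w\,\varepsilon^{-2p}\,2^{-c_0\varepsilon L2^{s/2}}\,W_p(R).
\]
Because $R\in\mathcal C_{F,s}$, we have $a^{k(F)}\le2^{s+1}\langle f\rangle_R$. Summing over $R$ and $F$, with $\mathcal G_s=\bigcup_F\mathcal R_{F,s}$,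
\[
\int\sum_s2^{-s}\sum_Fa^{k(F)p}e_{F,s}^{2q}\,w\le C\,C_w\,\varepsilon^{-2p}\sum_{s\ge0}2^{s(p-1)}\,2^{-c_0\varepsilon L2^{s/2}}\,V(\mathcal G_s).
\]
The family $\mathcal G_s$ is admissible by Lemma~\ref{lem:produce}, which is where Step 1 pays off, and its cubes have side at least $2^{-N}$ by (K3). So $V(\mathcal G_s)\le V_N$. Since $\varepsilon L\ge1$ and $2^{s/2}\ge1$, their product is at least their maximum, so $\varepsilon L2^{s/2}\ge\frac12(\varepsilon L+2^{s/2})$, and
\[
\sum_{s\ge0}2^{s(p-1)}2^{-c_0\varepsilon L2^{s/2}}\le2^{-c_0\varepsilon L/2}\sum_{s\ge0}2^{s(p-1)}2^{-c_02^{s/2}/2}=C\,2^{-c_0\varepsilon L/2}.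
\]
Integrating \eqref{eq:levels} against $w$ completes the proof.
\end{proof}

\section{Sums of tails are dyadic sums}\label{sec:tails}

To close the loop we must show that $V(\mathcal G)$ is the integral of a sum to which Proposition~\ref{prop:key} applies. The tail of $R$ reaches across the walls of any single lattice, so all $2^n$ lattices are needed, and cubes $R\in\mathcal D$ have to be compared with principal cubes of another lattice $\mathcal D^\alpha$.

\begin{proposition}\label{prop:tails}
Let $\mathcal G\subset\mathcal D$ be admissible with all sides at least $2^{-N}$. For each $\alpha$ and $Q\in\mathcal D^\alpha$ put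
\[
c_Q^\alpha=|Q|^{-p}\sum_{R\in\mathcal G,\,R\subset Q}f(R)^p .
\]
Then
\begin{equation}\label{eq:tailsum}
\sum_{R\in\mathcal G}\langle f\rangle_R^p\,(M\chi_R)^p\le12^{np}\sum_\alpha\sum_{Q\in\mathcal D^\alpha}c_Q^\alpha\chi_Q ,
\end{equation}
and for each $\alpha$ the numbers $c^\alpha_Q$ satisfy \textup{(K1)--(K3)} in the lattice $\mathcal D^\alpha$ with $r=p$ and some $\Lambda=\Lambda_1(n,p)$.
\end{proposition}

\begin{proof}
\emph{Inequality \eqref{eq:tailsum}.} Fix $x$ and $R$, and let $d=\operatorname{dist}_\infty(x,R)$. A cube of side $d+\ell(R)$ contains $x$ and $R$, so by Lemma~\ref{lem:lattice}(b) there is $Q\in\bigcup_\alpha\mathcal D^\alpha$ containing $x$ and $R$ with $\ell(Q)\le6(d+\ell(R))\le12\max(d,\ell(R))$. By \eqref{eq:tail}, $|R|^{-1}M\chi_R(x)\le12^n|Q|^{-1}$. Hence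
\[
\langle f\rangle_R^p\,(M\chi_R(x))^p\le12^{np}\sum_\alpha\sum_{Q\in\mathcal D^\alpha,\,Q\supset R}f(R)^p|Q|^{-p}\chi_Q(x),
\]
and we sum over $R$.

\emph{Conditions \textup{(K1)} and \textup{(K3)}.} A cube of side less than $2^{-N}$ contains no $R\in\mathcal G$, which is (K3). By \eqref{eq:A1prime}, $c_Q^\alpha\le\Lambda_0|Q|^{-p}f(Q)^p$, which is (K1).

\emph{Condition \textup{(K2)}.} Principal cubes are now those of $\mathcal D^\alpha$. Let $F\in\mathcal F_k$ and $Q_0\in\mathcal C_{F,s}$. Interchanging sums, the left side of (K2) is at most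
\[
\Sigma_0=\sum_{R\in\mathcal G,\,R\subset Q_0}f(R)^p\,\beta(R),\qquad\beta(R)=\sum_{Q\in\mathcal D^\alpha,\ \pi(Q)=F,\ R\subset Q\subset Q_0}|Q|^{1-p}.
\]
Since $f(Q_0)\le2^{-s}a^{k+1}|Q_0|$, it suffices to prove
\begin{equation}\label{eq:sigma0}
\Sigma_0\le Ca^{k(p-1)}f(Q_0).
\end{equation}
The cubes of $\mathcal D^\alpha$ containing a given cube $P$ form a chain with volumes at least $|P|$, so, as $p>1$,
\begin{equation}\label{eq:chain}
\sum_{Q\in\mathcal D^\alpha,\,Q\supset P}|Q|^{1-p}\le\big(1-2^{n(1-p)}\big)^{-1}|P|^{1-p}.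
\end{equation}
If $\mathcal D=\mathcal D^\alpha$, there is a simple dichotomy: either $R$ lies in no child of $F$, has average at most $a^{k+1}$, and (A2) applies; or $R$ lies in a child $F'$, every $Q$ in $\beta(R)$ contains $F'$, and (A1) applies. In general $R$ may straddle the boundary of a child, and we argue as follows. Call $R\in\mathcal G$, $R\subset Q_0$, \emph{attached} if it meets a child of $F$ of side at least $\ell(R)$, and \emph{free} otherwise.

\emph{Free cubes.} Let $R$ be free. It is covered by the at most $2^n$ cubes $P\in\mathcal D^\alpha$ with $\ell(P)=\ell(R)$ that meet it. Each such $P$ meets $Q_0$ and $\ell(P)\le\ell(Q_0)$, so $P\subset Q_0\subset F$. A child containing $P$ would have side at least $\ell(R)$ and meet $R$, so there is none. By \eqref{eq:P2}, $\langle f\rangle_P\le a^{k+1}$, and therefore $\langle f\rangle_R\le2^na^{k+1}$. By \eqref{eq:chain}, $f(R)^p\beta(R)\le C\langle f\rangle_R^{p-1}f(R)$. Group the free cubes according to $2^j<\langle f\rangle_R\le2^{j+1}$.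 By (A2) each group consists of disjoint subsets of $Q_0$, so the free cubes contribute at most
\[
C\sum_{j:\ 2^j<2^na^{k+1}}2^{(j+1)(p-1)}f(Q_0)\le Ca^{k(p-1)}f(Q_0),
\]
the series being geometric because $p>1$.

\emph{Attached cubes.} Let $R$ be attached. Each child of side at least $\ell(R)$ meeting $R$ contains one of the at most $2^n$ cubes $P$ above, so there are at most $2^n$ such children; let $F'_R$ be one of maximal side. If $\pi(Q)=F$ and $Q\supset R$, then $Q$ meets $F'_R$ and is not contained in it by \eqref{eq:P2}, so $Q\supset F'_R$. This applies to $Q=Q_0$, giving $F'_R\subset Q_0$, and to all $Q$ in $\beta(R)$, giving $\beta(R)\le C|F'_R|^{1-p}$ by \eqref{eq:chain}.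

Fix a child $F'\subset Q_0$ and let $U$ be the union of the attached cubes $R$ with $F'_R=F'$. We claim $f(U)\le6^na^{k+1}|F'|$. Each such $R$ meets $F'$ and has $\ell(R)\le\ell(F')$, so $U\subset3F'$, and $3F'$ is the union of $3^n$ cubes $P\in\mathcal D^\alpha$ of side $\ell(F')$. It suffices to show $\langle f\rangle_P\le2^na^{k+1}$ for each such $P$ that meets $U$. Let $P$ meet $R$ with $F_R'=F'$. Then $P$ meets $Q_0$ and $\ell(P)=\ell(F')\le\ell(Q_0)$, so $P\subset Q_0\subset F$.
\begin{itemize}
\item If $P$ lies in no child of $F$, then $\langle f\rangle_P\le a^{k+1}$ by \eqref{eq:P2}.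
\item If $P$ lies in a child $F''$, then $F''$ meets $R$ and $\ell(F'')\ge\ell(F')\ge\ell(R)$. The maximal choice of $F'_R=F'$ forces $\ell(F'')=\ell(F')$, so $P=F''\in\mathcal F_{k+1}$, and $\langle f\rangle_P\le2^na^{k+1}$ by \eqref{eq:P1}.
\end{itemize}
This proves the claim. By \eqref{eq:A1prime}, the cubes $R$ with $F'_R=F'$ contribute at most
\[
C|F'|^{1-p}\Lambda_0f(U)^p\le C|F'|^{1-p}\big(a^k|F'|\big)^p=Ca^{kp}|F'|\le Ca^{k(p-1)}f(F'),
\]
where the last step uses $\langle f\rangle_{F'}>a^{k+1}$. The children $F'\subset Q_0$ are disjoint, so the attached cubes contribute at most $Ca^{k(p-1)}f(Q_0)$. This proves \eqref{eq:sigma0}.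
\end{proof}

\section{Proof of Theorem~\ref{thm:sparse}}\label{sec:proof1}

\emph{Choice of $L$.} Let $L=\kappa L_w$ with $\kappa\ge1$; then $L\ge1/\varepsilon$. Since $\varepsilon\le1\le C_w$, we have $C_w\varepsilon^{-2p}\le(C_w/\varepsilon)^{2p}$, and so, for any $c>0$ with $c\kappa\log2\ge2p$,
\begin{equation}\label{eq:small}
C_w\,\varepsilon^{-2p}\,2^{-c\varepsilon L}\le\Big(e+\frac{C_w}\varepsilon\Big)^{2p-c\kappa\log2}\le e^{\,2p-c\kappa\log2}.
\end{equation}
The right side does not depend on $w$ and tends to $0$ as $\kappa\to\infty$.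

\emph{Absorption.} Let $\mathcal G$ be admissible with sides at least $2^{-N}$. Then $V(\mathcal G)$ is the integral against $w$ of the left side of \eqref{eq:tailsum}. Apply Proposition~\ref{prop:tails}, then Proposition~\ref{prop:key} with $r=p$ and $\Lambda=\Lambda_1$ in each of the $2^n$ lattices, and take the supremum over $\mathcal G$:
\[
V_N\le CL\int(Mf)^pw+C\,C_w\,\varepsilon^{-2p}\,2^{-c\varepsilon L}\,V_N .
\]
By \eqref{eq:small}, the coefficient of $V_N$ on the right is at most $\frac12$ for some $\kappa=\kappa(n,p)$. As $V_N<\infty$ by Lemma~\ref{lem:finite},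
\begin{equation}\label{eq:VN}
V_N\le CL_w\int(Mf)^pw,\qquad\text{with $C=C(n,p)$ independent of $N$.}
\end{equation}

\emph{The sparse operator.} Let $\mathcal S$ be $\eta$-sparse and $\mathcal S_N=\{P\in\mathcal S:\ell(P)\ge2^{-N}\}$. By Lemma~\ref{lem:lattice}(b), choose for each $P\in\mathcal S_N$ one index $\alpha(P)$ and one cube $P'\in\mathcal D^{\alpha(P)}$ with $P\subset P'$ and $3\ell(P)<\ell(P')\le6\ell(P)$. For $Q\in\mathcal D^\alpha$ let $\nu^\alpha_Q$ be the number of $P\in\mathcal S_N$ with $\alpha(P)=\alpha$ and $P'=Q$, and put $c_Q^\alpha=\nu_Q^\alpha\langle f\rangle_Q$. Since $\langle f\rangle_P\chi_P\le6^n\langle f\rangle_{P'}\chi_{P'}$,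
\[
A_{\mathcal S_N}f\le6^n\sum_\alpha\sum_{Q\in\mathcal D^\alpha}c^\alpha_Q\chi_Q .
\]
For $Q_0\in\mathcal D^\alpha$, sparseness gives
\[
\sum_{Q\in\mathcal D^\alpha,\,Q\subset Q_0}\nu^\alpha_Q|Q|\le6^n\sum_{P\in\mathcal S,\,P\subset Q_0}|P|\le6^n\eta^{-1}\sum_{P\in\mathcal S,\,P\subset Q_0}|E_P|\le6^n\eta^{-1}|Q_0| .
\]
Keeping only the term $Q=Q_0$ yields $\nu^\alpha_{Q_0}\le6^n/\eta$, which is (K1) with $r=1$. On $\mathcal C_{F,s}$ with $F\in\mathcal F_k$ we have $\langle f\rangle_Q\le2^{-s}a^{k+1}$, so (K2) holds with $\Lambda=a6^n/\eta$. Condition (K3) holds since $\ell(P')>2^{-N}$. Apply Proposition~\ref{prop:key} with $r=1$ and $L=\kappa'L_w$, where $\kappa'=\kappa'(n,p,\eta)$ makes the right side of \eqref{eq:small} at most $1$. With \eqref{eq:VN} and $L_w\le L_w^p$,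
\[
\int(A_{\mathcal S_N}f)^pw\le CL_w^p\int(Mf)^pw+CV_N\le CL_w^p\int(Mf)^pw ,
\]
with $C=C(n,p,\eta)$. As $N\to\infty$, $A_{\mathcal S_N}f$ increases to $A_{\mathcal S}f$, and monotone convergence proves Theorem~\ref{thm:sparse}. \qed

\section{Sparse domination and the proof of Theorem~\ref{thm:T}}\label{sec:domination}

The following proposition is due to Lacey and Lerner; we include a proof for completeness. In this section $C$ depends only on $n$ and the constants in (i)--(iii). We use four classical facts: $|\{Mg>\lambda\}|\le C\lambda^{-1}\|g\|_1$; the Lebesgue differentiation theorem; the Calder\'on--Zygmund theorem, by which $T$, bounded on $L^2$ by (i), satisfies $|\{|Tg|>\lambda\}|\le C\lambda^{-1}\|g\|_1$ by (i) and (iii); and the formula $Tg(\xi)=\int K(\xi-y)g(y)\,dy$ for a.e.\ $\xi\notin\operatorname{supp}g$. Here $g$ is bounded with compact support.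

\begin{proposition}\label{prop:dom}
Let $T$ have kernel satisfying \textup{(i)--(iii)}. For every bounded $f$ with compact support there is a $\frac12 3^{-n}$-sparse family $\mathcal S$ with $|Tf|\le CA_{\mathcal S}|f|$ a.e.
\end{proposition}

The proof is a stopping argument, and it needs one function of weak type $(1,1)$ whose value at $x$ controls the far part $T(g\chi_{\mathbb{R}^n\setminus3Q})$ on every cube $Q\ni x$. Since $Tg$ is only in weak $L^1$, we average its square root:
\[
\mathcal Ng=Mg+\big(M(|Tg|^{1/2})\big)^2 .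
\]

\begin{lemma}\label{lem:N}
Let $g$ be bounded with compact support.
\begin{itemize}
\item[(a)] $|\{\mathcal Ng>\lambda\}|\le C\lambda^{-1}\|g\|_1$ for $\lambda>0$.
\item[(b)] For every cube $Q$ and every $x\in Q$, $|T(g\chi_{\mathbb{R}^n\setminus3Q})|\le C\,\mathcal Ng(x)$ a.e.\ on $Q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $h=|Tg|^{1/2}$, so $|\{h>u\}|=|\{|Tg|>u^2\}|\le Cu^{-2}\|g\|_1$. Since $Mh\le t+M(h\chi_{\{h>t\}})$,
\[
|\{Mh>2t\}|\le\frac Ct\int_{\{h>t\}}h=\frac Ct\Big(t|\{h>t\}|+\int_t^\infty|\{h>u\}|\,du\Big)\le\frac C{t^2}\|g\|_1 .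
\]
Use this with $4t^2=\lambda/2$, together with the weak type of $M$ at height $\lambda/2$.

(b) We may assume that $\mathcal Ng(x)<\infty$ and that $g$ is not zero a.e., so $Mg(x)>0$. Write $\ell=\ell(Q)$ and $g_1=g\chi_{\mathbb{R}^n\setminus3Q}$. We first show that $Tg_1$ oscillates by at most $CMg(x)$ on $Q$, and then find one point of $Q$ where it is small. Let $\xi,\xi'\in Q$, $y\notin3Q$ and $z=\xi-y$. Then $|z|_\infty\ge\ell$, $|\xi'-y|\ge\ell$, $|\xi-\xi'|\le\sqrt n\,\ell$, and $\ell\le|x-y|_\infty\le|z|_\infty+\ell\le2|z|$. We claim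
\[
|K(\xi-y)-K(\xi'-y)|\le C\,\ell\,|x-y|_\infty^{-n-1}.
\]
If $|\xi-\xi'|\le|z|/2$, then (iii) bounds the left side by $C\sqrt n\,\ell|z|^{-n-1}$. Otherwise $|z|<2\sqrt n\,\ell$, so $|x-y|_\infty\le4\sqrt n\,\ell$, and (ii) bounds the left side by $2C\ell^{-n}$. Both give the claim. The shell $2^i\ell\le|x-y|_\infty<2^{i+1}\ell$ lies in a cube of side $2^{i+2}\ell$ centered at $x$, so
\[
\int_{\mathbb{R}^n\setminus3Q}\ell\,|x-y|_\infty^{-n-1}|g(y)|\,dy\le\sum_{i\ge0}\ell\,(2^i\ell)^{-n-1}(2^{i+2}\ell)^nMg(x)=2\cdot4^nMg(x).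
\]
Since $Tg_1=Tg-T(g\chi_{3Q})$, for $\xi,\xi'\in Q$ outside a null set,
\[
|Tg_1(\xi)|\le CMg(x)+|Tg(\xi')|+|T(g\chi_{3Q})(\xi')| .
\]
As $\|g\chi_{3Q}\|_1\le3^n|Q|Mg(x)$, the weak type of $T$ shows that $|T(g\chi_{3Q})(\xi')|\le CMg(x)$ outside a set of measure at most $\frac14|Q|$, for a suitable $C$. With $m=M(|Tg|^{1/2})(x)$ we have $\int_Q|Tg|^{1/2}\le m|Q|$, so $|Tg(\xi')|\le16m^2$ for $\xi'\in Q$ outside a set of measure at most $\frac14|Q|$. Choose $\xi'\in Q$ outside both sets and the null set.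
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dom}]
All cubes below are half-open, and the dyadic subcubes of $Q_0$ are those obtained by repeated bisection.

\emph{One step.} For every cube $Q_0$ there are disjoint dyadic subcubes $P_j\subsetneq Q_0$ with $\sum_j|P_j|\le\frac12|Q_0|$ and
\begin{equation}\label{eq:onestep}
|T(f\chi_{3Q_0})|\chi_{Q_0}\le C\langle|f|\rangle_{3Q_0}\chi_{Q_0}+\sum_j|T(f\chi_{3P_j})|\chi_{P_j}\quad\text{a.e.}
\end{equation}
If $\langle|f|\rangle_{3Q_0}=0$, the left side vanishes and no $P_j$ are needed. Otherwise let $g=f\chi_{3Q_0}$ and $E=\{x\in Q_0:\mathcal Ng(x)>A\langle|f|\rangle_{3Q_0}\}$. By Lemma~\ref{lem:N}(a), $|E|\le C3^n|Q_0|/A$; fix $A$ so that $|E|\le2^{-n-2}|Q_0|$. Let $P_j$ be the maximal dyadic subcubes of $Q_0$ with $|P_j\cap E|>2^{-n-1}|P_j|$. Then $P_j\ne Q_0$ and $\sum|P_j|\le2^{n+1}|E|\le\frac12|Q_0|$. By Lebesgue differentiation, $|E\setminus\bigcup P_j|=0$. The parent of $P_j$ was not selected, so $|P_j\cap E|\le2^{-n-1}2^n|P_j|=\frac12|P_j|$,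 and $P_j\setminus E\neq\emptyset$.

Almost every point of $Q_0\setminus\bigcup P_j$ lies outside $E$, and there $|Tg|\le(M(|Tg|^{1/2}))^2\le\mathcal Ng\le A\langle|f|\rangle_{3Q_0}$ a.e. On $P_j$, the inclusion $3P_j\subset3Q_0$ gives $Tg=T(g\chi_{\mathbb{R}^n\setminus3P_j})+T(f\chi_{3P_j})$, and Lemma~\ref{lem:N}(b) with a point $x\in P_j\setminus E$ bounds the first term by $CA\langle|f|\rangle_{3Q_0}$ a.e.\ on $P_j$. This proves \eqref{eq:onestep}.

\emph{Iteration.} Let $\mathcal G_0=\{Q_0\}$, let $\mathcal G_{m+1}$ consist of the cubes produced by the step from the cubes of $\mathcal G_m$, and let $\Omega_m$ be the union of the cubes of $\mathcal G_m$. After $m$ applications of \eqref{eq:onestep},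
\[
|T(f\chi_{3Q_0})|\chi_{Q_0}\le C\sum_{i<m}\sum_{Q\in\mathcal G_i}\langle|f|\rangle_{3Q}\chi_Q+\sum_{Q\in\mathcal G_m}|T(f\chi_{3Q})|\chi_Q\quad\text{a.e.}
\]
The last sum vanishes off $\Omega_m$, and $|\Omega_m|\le2^{-m}|Q_0|$, so a.e.\ point lies outside some $\Omega_m$. Hence $|T(f\chi_{3Q_0})|\le C\sum_{Q\in\mathcal G(Q_0)}\langle|f|\rangle_{3Q}\chi_Q$ a.e.\ on $Q_0$, where $\mathcal G(Q_0)=\bigcup_m\mathcal G_m$. For $Q\in\mathcal G_m$ put $E_Q=Q\setminus\Omega_{m+1}$. Then $|E_Q|\ge\frac12|Q|$, and these sets are pairwise disjoint, since the cubes of one generation are disjoint and all later generations lie in $\Omega_{m+1}$.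

\emph{Covering $\mathbb{R}^n$.} Let $R_0\supset\operatorname{supp}f$ be a cube. For $i\ge0$, partition $3^{i+1}R_0\setminus3^iR_0$ into $3^n-1$ translates of $3^iR_0$. Together with $R_0$, these cubes $R$ partition $\mathbb{R}^n$. Each translate is adjacent to $3^iR_0$, so $3R\supset R_0$ and $T(f\chi_{3R})=Tf$ for every $R$. With $\mathcal G=\bigcup_R\mathcal G(R)$ we obtain $|Tf|\le C\sum_{Q\in\mathcal G}\langle|f|\rangle_{3Q}\chi_Q$ a.e., and the sets $E_Q$, $Q\in\mathcal G$, are pairwise disjoint. The family $\mathcal S=\{3Q:Q\in\mathcal G\}$ is $\frac123^{-n}$-sparse because $|E_Q|\ge\frac123^{-n}|3Q|$, and $\chi_Q\le\chi_{3Q}$ gives $|Tf|\le CA_{\mathcal S}|f|$ a.e.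
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:T}]
Apply Proposition~\ref{prop:dom}, then Theorem~\ref{thm:sparse} to $|f|$ with $\eta=\frac123^{-n}$. Lebesgue null sets have $w$-measure zero.
\end{proof}

\section{The characterization and the power of $\varepsilon$}\label{sec:equiv}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(a)$\Rightarrow$(b) is Theorem~\ref{thm:sparse}, and (b)$\Rightarrow$(c) follows from Proposition~\ref{prop:dom}. For (c)$\Rightarrow$(d), the Riesz kernels $c_n\,\mathrm{p.v.}\,x_j|x|^{-n-1}$ have Fourier transform $-i\xi_j/|\xi|$, which gives (i); they satisfy (ii); and their gradient is $O(|x|^{-n-1})$, which gives (iii) by the mean value theorem on the segment from $x$ to $x-y$, where the norm is at least $|x|/2$. The implication (d)$\Rightarrow$(a) is the known necessity recalled in Section~\ref{sec:intro}.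

For the last statement let $n=1$ and $w=|x|^{\delta-1}$ with $0<\delta\le\frac12$. As $\delta\to0$ this weight concentrates where $H\chi_{[0,1]}$ has its logarithmic singularity.

\emph{The weight satisfies \eqref{eq:Cp} with $\varepsilon=\delta$ and $C_w=4^p$.} Let $E\subset Q$ and $|Q|=\ell$. If $\operatorname{dist}(0,Q)>\ell$, then $|x|$, and hence $w$, varies by a factor at most $2$ on $Q$, so $w(E)\le2\frac{|E|}{|Q|}w(Q)\le2\big(\frac{|E|}{|Q|}\big)^\delta W_p(Q)$. If $\operatorname{dist}(0,Q)\le\ell$, then $Q\subset[-2\ell,2\ell]$, so $M\chi_Q\ge\frac14$ on that interval and $W_p(Q)\ge4^{-p}\cdot\frac2\delta(2\ell)^\delta\ge4^{-p}\frac2\delta\ell^\delta$. Let $J=[-\frac{|E|}2,\frac{|E|}2]$. The sets $E\setminus J$ and $J\setminus E$ have equal measure and $w$ is larger on the second, so $w(E)\le w(J)=\frac2\delta\big(\frac{|E|}2\big)^\delta\le\frac2\delta|E|^\delta\le4^p\big(\frac{|E|}{\ell}\big)^\delta W_p(Q)$.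

\emph{Lower bound for the constant.} Let $f=\chi_{[0,1]}$. By \eqref{eq:hilbert} and the substitution $x=\frac12e^{-t}$,
\[
\int|Hf|^pw\ge\pi^{-p}\int_0^{1/2}\Big(\log\frac1{2x}\Big)^px^{\delta-1}dx=\pi^{-p}2^{-\delta}\,\Gamma(p+1)\,\delta^{-p-1}.
\]
Also $Mf\le1$, and $Mf(x)\le(|x|-1)^{-1}\le2/|x|$ for $|x|\ge2$ by \eqref{eq:tail}. Since $p-\delta>\frac12\ge\delta$,
\[
\int(Mf)^pw\le\frac{2\cdot2^\delta}\delta+2\cdot2^p\int_2^\infty x^{\delta-1-p}dx=\frac{2^{1+\delta}}\delta+\frac{2^{1+\delta}}{p-\delta}\le\frac{2^{2+\delta}}\delta .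
\]
Hence any constant $A$ with $\|Hf\|_{L^p(w)}\le A\|Mf\|_{L^p(w)}$ satisfies $A\ge c(p)\,\delta^{-1}$. If Theorem~\ref{thm:T} held with $\varepsilon^{-\theta}$, $\theta<1$, in place of $\varepsilon^{-1}$, we could take $A=C\delta^{-\theta}\log(e+4^p/\delta)$, which is $o(\delta^{-1})$ as $\delta\to0$. This is a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{norm}
\emph{Norm inequalities relating singular integrals and the maximal function},
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm75/sm75118.pdf}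

\end{thebibliography}
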